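# Charges at the corners of a pentagonal tiling

## 1. Two linear charges on corners

Suppose that at some point of a tiling exactly three tiles have a corner, with angles $a_1+a_2+a_3=2\pi$, each less than $\pi$. Write on the $i$-th corner the number $\tau\left(a_i-\frac{2\pi}3\right)$. At a point where exactly four tiles have a corner, again all angles less than $\pi$ and with sum $2\pi$, write on each corner the number $-\sigma\left(a_i-\frac\pi2\right)$. Here
$$\lambda=\frac{2(3-\sqrt3)}{\pi}=0.80720\ldots,\qquad \sigma=1-\lambda=0.19279\ldots,\qquad \tau=\lambda-\tfrac23=0.14053\ldots$$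
Call these numbers charges. Whatever the angles are, the charges at one point sum to $0$. Note the opposite signs: where three tiles meet, a large angle is charged positively, and where four meet, a large angle is charged negatively.

The charges are for comparing perimeters. Put
$$s=2+\sqrt3=3.73205\ldots,\qquad q=\sqrt s=1.931851\ldots$$
and let $X$ be a convex pentagon of area $1$ with perimeter $P$, whose corners carry charges with sum $D$. The slopes $\tau$ and $-\sigma$ are chosen so that
$$qP\ \ge\ 2s+D .$$
Sum this over all tiles in a large disk. Regrouped point by point, the charges cancel away from the rim, and the tiles have average perimeter at least about $2s/q=2q$. Since a piece of boundary is shared by two tiles, the boundary has length at least about $q$ per unit of area. So the charges turn a statement about a whole tiling into one inequality per tile.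

What we want from this is the bound $q=\sqrt{2+\sqrt3}$ for all tilings by pentagons of area $1$, including those in which convex and nonconvex pentagons are mixed. Nonconvex tiles will force us to bend the linear charges slightly. We first fix the setting, then see why the slopes are forced, then see exactly where the linear version breaks.

## 2. Tilings, their perimeter, and the two theorems

**Definition (tile, tiling).** A tile is a closed region of area $1$ bounded by a simple closed polygon with $n\le5$ corners, the interior angle at each corner being different from $\pi$. A tiling is a family of tiles with disjoint interiors that covers the plane.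

A pentagon with a straight angle counts as a tile with fewer corners, so tilings by unit-area pentagons are included. Tiles may be nonconvex, and the tiling need not be edge-to-edge. There are countably many tiles, because their interiors are disjoint nonempty open sets, and hence countably many corners. A corner is convex if its angle is less than $\pi$, and reflex if its angle is greater than $\pi$.

**Definition (perimeter of a tiling).** Let $B_T$ be the union of the boundaries of all tiles of $T$, let $D_r$ be the closed disk of radius $r$ about the origin, and let $\mathcal H^1$ be one-dimensional length. Then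
$$\operatorname{per}(T)=\limsup_{r\to\infty}\frac{\mathcal H^1(B_T\cap D_r)}{\pi r^2}.$$

A boundary point shared by neighboring tiles is counted once. For the tiling by unit squares there are two unit segments of boundary per square, so $\operatorname{per}=2$, half the perimeter of a tile.

**Definition (Cairo and prismatic pentagons).** These are the unit-area pentagons that have only $90^\circ$ and $120^\circ$ angles and are circumscribed about a circle. The prismatic pentagon has two adjacent right angles, the Cairo pentagon two nonadjacent ones.

The angle sum $3\pi$ forces two right angles and three angles of $120^\circ$. If a polygon with angles $a_i$ is circumscribed about a circle of radius $r$, the tangent segments from the corner with angle $a$ have length $r\cot(a/2)$. Hence the perimeter is $2r\sum\cot(a_i/2)$, and the area, half of $r$ times the perimeter, is $r^2\sum\cot(a_i/2)$. Here $\sum\cot(a_i/2)=2\cdot1+3\cdot\frac1{\sqrt3}=s$. Area $1$ gives $r=1/q$, so both pentagons have perimeter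
$$P_1=\frac{2s}q=2q=2\sqrt{2+\sqrt3}=3.8637\ldots$$

There are tilings of the plane by each of them (the Cairo tiling and the prismatic tiling) and by mixtures of both. In all of these $\operatorname{per}(T)=P_1/2=q$. We check this now, because it shows that the bound below is attained, and it is needed again in Section 11. A closed curve of length $P_1$ has diameter at most $P_1/2<2$. So tiles meeting $D_R$ lie in $D_{R+2}$, and there are at most $\pi(R+2)^2$ of them. Tiles meeting $D_{R-2}$ lie in $D_R$, and there are at least $\pi(R-2)^2$ of them, since they cover $D_{R-2}$. Let $p$ be a boundary point that is not a corner of any tile. It lies in the relative interior of a side of some tile $X$. Points outside $X$ that tend to $p$ lie in finitely many tiles, so infinitely many lie in one tile $X'\ne X$, and $p\in X'$ as $X'$ is closed. Also $p$ is not interior to $X'$, because interior points of $X$ accumulate at $p$. So $p$ lies on at least two tile boundaries. It lies on at most two, because each such tile contains a small half-disk centered at $p$ and interiors are disjoint. Therefore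
$$P_1\pi(R-2)^2\le2\,\mathcal H^1(B_T\cap D_R)\le P_1\pi(R+2)^2,$$
and $\operatorname{per}(T)=P_1/2=q$.

Chung et al. have two results near our question: (i) among all tilings by convex unit-area pentagons, the Cairo and prismatic tilings minimize perimeter; (ii) any unit-area nonconvex pentagon has perimeter greater than $4$. We use neither. The question is about mixtures: does every tiling by unit-area pentagons, some convex and some not, satisfy $\operatorname{per}(T)\ge\sqrt{2+\sqrt3}$? The answer is yes.

**Theorem 1.** For every tiling by unit-area polygons with at most five sides,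
$$\liminf_{R\to\infty}\frac{\mathcal H^1(B_T\cap D_R)}{\pi R^2}\ge q .$$
In particular $\operatorname{per}(T)\ge\sqrt{2+\sqrt3}$.

**Theorem 2.** There is an absolute constant $C$ such that, for every such tiling and all $R\ge4$:

(a) $\mathcal H^1(B_T\cap D_R)\ge q\,\pi R^2+\frac1{310}N'(R)-CR^{3/2}$, where $N'(R)$ is the number of tiles contained in $D_R$ that are not convex pentagons. Hence $\operatorname{per}(T)\ge q+\frac1{310}d$ with $d=\limsup N'(R)/(\pi R^2)$.

(b) For each $\eta>0$ there is $c(\eta)>0$ with $\mathcal H^1(B_T\cap D_R)\ge q\pi R^2+c(\eta)N_\eta(R)-CR^{3/2}$, where $N_\eta(R)$ counts the tiles contained in $D_R$ that are not within Hausdorff distance $\eta$ of a congruent copy of the Cairo or prismatic pentagon. Hence if $\operatorname{per}(T)=q$, then $N_\eta(R)/R^2\to0$ for every $\eta$. A doubly periodic tiling has $\operatorname{per}(T)=q$ if and only if every tile is a Cairo or prismatic pentagon.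

## 3. Angles bound perimeter, and hulls shorten it

We need a lower bound for the perimeter of a convex polygon in terms of its angles, and a way to pass from a nonconvex tile to a convex one.

We write $V(K)$ for the area of a planar convex body $K$ and $h_K(u)=\max_{x\in K}\langle x,u\rangle$ for its support function. The mixed area $V(K,L)$ is defined by $V(K+tL)=V(K)+2tV(K,L)+t^2V(L)$ for $t\ge0$. It is symmetric and continuous in the Hausdorff metric. If $K$ is a polygon with side lengths $\ell_i$ and outer unit normals $u_i$, then $V(K,L)=\frac12\sum_i h_L(u_i)\ell_i$. For example, if $L$ is the unit disk then $h_L=1$ and $V(K,L)$ is half the perimeter of $K$. Minkowski's inequality says $V(K,L)^2\ge V(K)V(L)$; for bodies with interior, equality holds if and only if $K$ and $L$ are homothetic (Schneider, *Convex Bodies: The Brunn–Minkowski Theory*).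

**Fact 3 (Lhuilier).** A convex polygon $K$ with angles $A_i$, perimeter $P$ and area $A$ satisfies $P^2\ge4A\sum\cot(A_i/2)$.

*Proof.* Let $K_0$ be the polygon with the same outer normals $u_i$ circumscribed about the unit circle. It has the same angles, since the angle between consecutive normals is $\pi$ minus the angle of the polygon. By the computation in Section 2 with $r=1$, $V(K_0)=\sum\cot(A_i/2)$. Every side of $K_0$ touches the unit circle, so $h_{K_0}(u_i)=1$ and $V(K,K_0)=\frac12\sum\ell_i=\frac12P$. Minkowski's inequality gives $\frac14P^2\ge A\sum\cot(A_i/2)$. $\square$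

**Fact 4.** The convex hull of a tile has perimeter at most the perimeter of the tile.

*Proof.* Crofton's formula says that the length of a polygonal curve is half the integral, over all lines with the invariant measure, of the number of intersection points. Almost every line passes through no corner of the tile. If such a line meets the hull, it has corners of the tile strictly on both sides; otherwise the hull would lie strictly on one side. Two corners on opposite sides cut the boundary of the tile into two arcs. Each arc crosses the line, so there are at least two intersection points. The boundary of the hull meets the line exactly twice. Integrate. $\square$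

**Fact 5.** If all corners of a simple polygon $X$ are corners of its convex hull $H$, then $X=H$.

*Proof.* Suppose a side $uv$ of $X$ is not a side of $H$. Then $uv$ is a diagonal of $H$, and there are other corners strictly on each side of the line $uv$, and none on it. Follow $\partial X$ from $u$ to $v$ the long way round, through all other corners. Two consecutive ones, $w$ and $w'$, lie on opposite sides of the line, so the side $ww'$ of $X$ meets the line in a point of $H$. The line meets $H$ in the segment $uv$, so $ww'$ meets $uv$. But these two sides share no endpoint, so by simplicity they are disjoint, a contradiction. So every side of $X$ is a side of $H$; the numbers of sides agree, and $X=H$. $\square$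

## 4. Why the slopes are forced

**A bound tile by tile is false.** The first thing to try is to show that each tile has perimeter at least $P_1$. For the regular pentagon of area $1$, which is circumscribed about a circle, the computation of Section 2 gives $P=2\sqrt{5\cot54^\circ}=3.8119\ldots$, less than $P_1=3.8637\ldots$. Angles of $108^\circ$ do not fit together around a point, since $360/108$ is not an integer and neither is $180/108$. A proof must therefore use the way angles meet. Result (ii) does not settle mixtures by itself either: averaging the perimeters $4$ and $3.8119$ reaches $P_1$ only if more than a quarter of the tiles are nonconvex, as $(3.8637-3.8119)/(4-3.8119)>0.27$.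

**Tangent lines.** Fact 3 tells us to study $f(x)=\cot(x/2)$ on $(0,\pi]$, where $f(\pi)=0$. We have $f'(x)=-\frac12\csc^2\frac x2$, so
$$f(\tfrac\pi2)=1,\quad f'(\tfrac\pi2)=-1,\qquad f(\tfrac{2\pi}3)=\tfrac1{\sqrt3},\quad f'(\tfrac{2\pi}3)=-\tfrac23 .$$
Take a convex pentagon in which $k$ corners, with angles $\frac{2\pi}3+\gamma_i$, sit at points where three tiles meet, and $5-k$ corners, with angles $\frac\pi2+\delta_i$, sit at points where four meet. The angle sum is $3\pi$, so
$$\sum\gamma_i+\sum\delta_i=3\pi-\tfrac{2\pi}3k-\tfrac\pi2(5-k)=(3-k)\tfrac\pi6 .\tag{1}$$
Give charge $c_3\gamma_i$ to the first kind of corner and $c_4\delta_i$ to the second, with slopes $c_3,c_4$ to be found, so that charges at a point always cancel. Let $S=\sum\cot(a_i/2)$, over all five angles, and let $D$ be the sum of charges. Since $f$ is convex, it lies above its tangent lines at $\frac{2\pi}3$ and $\frac\pi2$. Moreover $\frac k{\sqrt3}+(5-k)-s=(3-k)\left(1-\frac1{\sqrt3}\right)$, since both sides are affine in $k$ with slope $\frac1{\sqrt3}-1$ and vanish at $k=3$. So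
$$S-s-D\ \ge\ (3-k)\left(1-\tfrac1{\sqrt3}\right)-\left(\tfrac23+c_3\right)\sum\gamma_i-(1+c_4)\sum\delta_i .$$
We want the right side to be $0$ in all cases. For $k=5$, where $\sum\gamma_i=-\frac\pi3$, this forces $\left(\frac23+c_3\right)\frac\pi6=1-\frac1{\sqrt3}$. For $k=0$, where $\sum\delta_i=\frac\pi2$, it forces $(1+c_4)\frac\pi6=1-\frac1{\sqrt3}$. Since $\lambda\frac\pi6=\frac{3-\sqrt3}3=1-\frac1{\sqrt3}$, we get
$$c_3=\lambda-\tfrac23=\tau,\qquad c_4=\lambda-1=-\sigma,$$
and by (1) the right side is then $0$ for every $k$. This explains the constants. We record
$$\sigma+\tau=\tfrac13,\qquad \tfrac{\lambda\pi}6=1-\tfrac1{\sqrt3},\qquad \tfrac{\sigma\pi}2=\tfrac\pi2-3+\sqrt3=0.302847\ldots,\qquad \tfrac{\tau\pi}3=\tfrac{2(3-\sqrt3)}3-\tfrac{2\pi}9=0.147167\ldots\tag{2}$$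

**What is still lost.** From $S\ge s+D$ and Fact 3 we get only $qP\ge2\sqrt{sS}\ge2\sqrt{s(s+D)}$, and this is at most $2s+D$, because $4s(s+D)=(2s+D)^2-D^2$. To gain back $D^2$ we must keep the errors of the tangent lines, which are also quadratic in the deviations. Section 8 does this.

**Example (equality).** In a tiling by Cairo and prismatic pentagons, look at a point that is a corner of some tile. If it is not in the interior of a side of another tile, angles of $90^\circ$ and $120^\circ$ add up to $360^\circ$, which is possible only as $4\cdot90^\circ$ or $3\cdot120^\circ$. If it is in the interior of a side, they add up to $180^\circ$, so there are two right angles. If we charge these two also by $-\sigma(a-\frac\pi2)$, all charges in the tiling are $0$, and $qP_1=2s$ is equality in the tile inequality.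

**Example (regular pentagon).** Suppose all five corners are at points where three tiles meet. Then $D=5\tau\left(\frac{3\pi}5-\frac{2\pi}3\right)=-\frac{\tau\pi}3=-0.147\ldots$, so $2s+D=7.316\ldots$, while $qP=7.364\ldots$. The tile inequality holds with room to spare; the missing perimeter is paid by the neighbors.

## 5. The dented square, where linear charges fail

A reflex corner of angle $\pi+\varepsilon$ can share its point with a single convex corner of angle $b=\pi-\varepsilon$. This is how a convex tile can get rid of an awkward corner, for example $108^\circ$ inside $252^\circ$. Charge the convex corner by one of the two rules, with $\delta_b=b-\frac\pi2=\frac\pi2-\varepsilon$ in the second: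
$$\tau\left(b-\tfrac{2\pi}3\right)=\tau\left(\tfrac\pi3-\varepsilon\right)\qquad\text{or}\qquad-\sigma\delta_b=-\sigma\left(\tfrac\pi2-\varepsilon\right).$$
The reflex corner must carry at least the opposite number, to keep the sum nonnegative. The question is whether the nonconvex tile can afford it.

Take the square with corners $(0,0),(1,0),(1,1),(0,1)$ and replace its bottom side by the path $(0,0)\to w\to(1,0)$, where $w=t(\cos\alpha,\sin\alpha)$, $0<\alpha<\frac\pi2$, and $t>0$ is small. This is a simple pentagon of area $1-\frac12t\sin\alpha$. Its perimeter tends to $4$ as $t\to0$, also after rescaling to area $1$. Its angles at the two bottom corners are $\frac\pi2-\alpha$ and $\frac\pi2-\alpha'$ with $\tan\alpha'=\frac{t\sin\alpha}{1-t\cos\alpha}\to0$. The angle at $w$ is $\pi+\varepsilon$ with $\varepsilon=\alpha+\alpha'$, and the other two angles are $\frac\pi2$. If the four convex corners get $-\sigma\delta$, they carry $\sigma\varepsilon$ together. Adding the least charge of the reflex corner, the total is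
$$\sigma\varepsilon+\tau\left(\varepsilon-\tfrac\pi3\right)=\tfrac\varepsilon3-\tfrac{\tau\pi}3\qquad\text{or}\qquad\sigma\varepsilon+\sigma\left(\tfrac\pi2-\varepsilon\right)=\tfrac{\sigma\pi}2=0.3028\ldots$$
For $\alpha=1.4$ the first number is greater than $0.319$. But $qP-2s\to4q-2s=0.2633\ldots$. So $qP\ge2s+D$ is false for small $t$ under either rule, by about $0.04$. (We do not claim that these types occur around such a tile in a tiling; but the tile inequality must be proved without knowing the surroundings of the tile.)

The culprit is the very sharp corner $\frac\pi2-\alpha$, which receives the large positive charge $\sigma\alpha$. The remedy is to charge very sharp corners a little less. At a point with four or more corners, a sharp corner is accompanied by obtuse ones; to keep the sum there nonnegative we charge obtuse corners a little more. That costs something in convex tiles, and the convexity of $\cot(x/2)$ pays for it.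

## 6. The bent charge

Let $\theta=0.07$ and $\beta=0.05$, and write $y^+=\max(y,0)$. For $\delta\in(-\frac\pi2,\frac\pi2)$ put
$$\psi(\delta)=\theta(\delta-\beta)^+-\theta(-\delta-3\beta)^+,$$
and for a convex angle $a\in(0,\pi)$
$$\varphi_3(a)=\tau\left(a-\tfrac{2\pi}3\right),\qquad\varphi_4(a)=-\sigma\delta+\psi(\delta)\quad\text{with }\delta=a-\tfrac\pi2 .$$
So $\psi$ vanishes for $-0.15\le\delta\le0.05$, is positive beyond $0.05$ and negative below $-0.15$. Since $0<\theta<\sigma$,
$$\varphi_4(a)\le0\ \text{ if }\delta\ge0,\qquad\varphi_4(a)\ge0\ \text{ if }\delta\le0,\qquad|\varphi_4(a)|\le\sigma|\delta| .\tag{3}$$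

In the dented square with $\alpha=1.4$ and $t\to0$, the bend lowers the charge of the sharp corner by $\theta(1.4-0.15)=0.0875$. The convex corner facing the reflex one, charged by $\varphi_4$, has $\delta_b=\frac\pi2-\varepsilon\to0.1708$; its charge rises by $\theta(0.1708-0.05)$, which is about $0.0085$, and the reflex corner carries that much less. The total tends to about $0.207$, now below $0.2633$.

**Lemma 6 (the bend does not spoil vertices).** If $\delta_1,\dots,\delta_k\in(-\frac\pi2,\frac\pi2)$ have $\sum\delta_i=-M\le0$ and at most three of them are positive, then $\sum\psi(\delta_i)\ge-\theta M$. Hence $\sum(-\sigma\delta_i+\psi(\delta_i))\ge(\sigma-\theta)M\ge0$.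

*Proof.* Let $Y$ be the sum of the positive $\delta_i$. There are at most three, so $\sum_{\delta_i>0}(\delta_i-\beta)^+\ge(Y-3\beta)^+$. The negative ones satisfy $\sum_{\delta_i<0}|\delta_i|=Y+M$. The function $t\mapsto(t-3\beta)^+$ is convex and vanishes at $0$, so it is superadditive on $[0,\infty)$ and $\sum_{\delta_i<0}(|\delta_i|-3\beta)^+\le(Y+M-3\beta)^+$. As $y\mapsto y^+$ is $1$-Lipschitz,
$$\sum\psi(\delta_i)\ge\theta\left[(Y-3\beta)^+-(Y+M-3\beta)^+\right]\ge-\theta M .$$
The second claim follows since $\sum(-\sigma\delta_i)=\sigma M$. $\square$

The factor $3\beta$ in $\psi$ is there because three obtuse corners may each have a dead zone of width $\beta$.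

**The price in convexity.** Let
$$e(\delta)=f(\tfrac\pi2+\delta)-1+\delta,\qquad e_3(\gamma)=f(\tfrac{2\pi}3+\gamma)-\tfrac1{\sqrt3}+\tfrac23\gamma$$
be the errors of the two tangent lines. We need quadratic lower bounds for them. By Taylor's formula, $e(\delta)/\delta^2=\int_0^1(1-t)f''(\frac\pi2+t\delta)\,dt$. Here $f''(x)=\frac12\csc^2\frac x2\cot\frac x2$ is positive and decreasing on $(0,\pi)$, so $e(\delta)/\delta^2$ is decreasing in $\delta$. Likewise $e_3(\gamma)/\gamma^2$ is decreasing in $\gamma$. So values at the right ends of intervals are lower bounds:

* at $\delta=0$ the ratio is $\frac12f''(\frac\pi2)=\frac12$;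
* $e(\frac\pi6)=\frac1{\sqrt3}-1+\frac\pi6=0.10094\ldots$, and $e(\frac\pi6)/(\frac\pi6)^2=0.3682\ldots$;
* $e(\frac\pi2)=\frac\pi2-1$, and $e(\frac\pi2)/(\frac\pi2)^2=0.2313\ldots$;
* $e_3(\frac\pi3)=\frac{2\pi}9-\frac1{\sqrt3}=0.12078\ldots$, and $e_3(\frac\pi3)/(\frac\pi3)^2=0.1101\ldots$.

Hence
$$e(\delta)\ge\begin{cases}\frac12\delta^2&-\frac\pi2<\delta\le0\\0.368\,\delta^2&0\le\delta\le\frac\pi6\\0.231\,\delta^2&0\le\delta<\frac\pi2\end{cases}\qquad e_3(\gamma)\ge0.11\,\gamma^2\quad(-\tfrac{2\pi}3<\gamma<\tfrac\pi3).\tag{4}$$
Next we compare $e$ with $\psi$. From $(\delta-2\beta)^2\ge0$ we get $\delta-\beta\le\frac{\delta^2}{4\beta}$, so $\theta(\delta-\beta)\le\frac\theta{4\beta}\delta^2=0.35\,\delta^2$. For $\delta\ge\frac\pi6$ also $\theta(\delta-\beta)\le\theta\delta\le\frac{6\theta}\pi\delta^2\le0.134\,\delta^2$. So $e-\psi$ is at least $(0.368-0.35)\delta^2$ on $[0,\frac\pi6]$, at least $(0.231-0.134)\delta^2$ on $[\frac\pi6,\frac\pi2)$, and at least $\frac12\delta^2$ for $\delta\le0$, where $\psi\le0$. Altogether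
$$e(\delta)-\psi(\delta)\ge0.018\,\delta^2\qquad(|\delta|<\tfrac\pi2).\tag{5}$$

## 7. Vertices of the tiling and the charge rule

**Points that are not corners.** Such a point $p$ lies on at most two tile boundaries. A tile with $p$ on its boundary has $p$ in the relative interior of a side and contains a small half-disk centered at $p$; three such half-disks cannot have disjoint interiors.

**Definition (vertex).** A vertex is a point $p$ that is a corner of some tile and has a neighborhood met by only finitely many tiles.

We have not assumed that the tiling is locally finite, and Section 10 will produce the finiteness where it is needed.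

At a vertex, the tiles not containing $p$ are closed, and only finitely many of them come near $p$, so a smaller neighborhood meets only tiles containing $p$. None has $p$ in its interior, since then its interior would meet the interior of a tile with a corner at $p$. So near $p$ each of these tiles is a sector, the sectors fill a disk without overlap, and their angles sum to $2\pi$. A tile with $p$ in the relative interior of a side contributes $\pi$; call it a side tile. Since some tile has a corner at $p$, there is at most one side tile. Two reflex corners would exceed $2\pi$, and so would a reflex corner with a side tile. So exactly the following cases occur, and we assign charges in each.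

* (V1) No reflex corner and no side tile: $k\ge3$ convex corners with sum $2\pi$. If $k=3$, all get $\varphi_3$ (type 3). If $k\ge4$, all get $\varphi_4$ (type 4).
* (V2) One side tile: $k\ge2$ convex corners with sum $\pi$ (one corner alone would have angle $\pi$). All get $\varphi_4$.
* (V3) One reflex corner, of angle $\pi+\varepsilon$ with $0<\varepsilon<\pi$, and $k\ge1$ convex corners with sum $\pi-\varepsilon$.
  * If $k\ge2$, the convex corners get $\varphi_4$ and the reflex corner gets $-(\sigma-\theta)\varepsilon$.
  * If $k=1$, the convex corner has angle $b=\pi-\varepsilon$. It gets $\varphi_3(b)$ if $\varepsilon\le1.35$ and $\varphi_4(b)$ if $\varepsilon>1.35$. The reflex corner gets minus that charge.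

A convex corner is said to be of type 3 or 4 in all cases according to which of $\varphi_3,\varphi_4$ it gets. The threshold $1.35$ comes from Section 5: the two totals $\frac\varepsilon3-\frac{\tau\pi}3$ and $\frac{\sigma\pi}2$ found there agree at $\varepsilon=1.3500\ldots$, and we use the cheaper rule.

**Example.** If a $108^\circ$ corner sits alone in a $252^\circ$ corner, then $\varepsilon=\frac{2\pi}5=1.256\ldots\le1.35$. The convex corner gets $\tau\left(\frac{3\pi}5-\frac{2\pi}3\right)=-\frac{\tau\pi}{15}=-0.029\ldots$, and the reflex corner gets $+0.029\ldots$.

**Lemma 7.** The charges at each vertex sum to at least $0$. Any subset of the charges at a vertex sums to at least $-2$.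

*Proof.* In (V1) with $k=3$ the sum is $\tau(2\pi-2\pi)=0$, and in (V3) with $k=1$ it is $0$ by definition. In the other cases let $\delta_i$ be the deviations of the convex corners from $\frac\pi2$. Then $\sum\delta_i=-M$ with
$$M=(k-4)\tfrac\pi2,\qquad M=(k-2)\tfrac\pi2,\qquad M=\varepsilon+(k-2)\tfrac\pi2$$
in (V1) with $k\ge4$, in (V2), and in (V3) with $k\ge2$, respectively; always $M\ge0$. At most three $\delta_i$ are positive, since four angles greater than $\frac\pi2$ exceed $2\pi$. Lemma 6 says that the convex corners carry at least $(\sigma-\theta)M\ge0$. In (V3) we have $M\ge\varepsilon$, so the total is at least $(\sigma-\theta)(M-\varepsilon)\ge0$.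

For the second claim, at most three convex corners at a vertex have negative charge: a type 4 charge is negative only if $\delta>0$, and at most three corners at a vertex are of type 3. (All convex corners at one vertex have the same type.) A type 4 charge is at least $-\sigma\frac\pi2>-0.31$, and a type 3 charge is at least $-\tau\frac{2\pi}3>-0.30$. There is at most one reflex corner. Its charge is at least $-(\sigma-\theta)\pi>-0.39$ if $k\ge2$. If $k=1$ it is at least $-\frac{\sigma\pi}2>-0.31$, since $\varphi_3\le\tau\frac\pi3$ and $\varphi_4\le\frac{\sigma\pi}2$. So any partial sum is at least $-0.93-0.39>-2$. $\square$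

For a tile $X$ all of whose corners are vertices, let $D_X$ be the sum of the charges of its corners.

## 8. Convex pentagons

**Proposition 8.** For a convex pentagon $X$ of area $1$ with perimeter $P$, whatever the types of its corners, $qP\ge2s+D_X$.

*Proof.* **Step 1: compute $S$ exactly.** The aim is to replace the tangent-line inequality of Section 4 by an identity that keeps the errors. Let $k$ corners be of type 3 with deviations $\gamma_i=a_i-\frac{2\pi}3$ and $5-k$ of type 4 with $\delta_i=a_i-\frac\pi2$, so (1) holds. Let $S=\sum\cot(a_i/2)$ and $D=D_X$. By the definitions of $e$, $e_3$ and of the charges,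
$$S=\tfrac k{\sqrt3}+(5-k)-\tfrac23\sum\gamma_i-\sum\delta_i+\sum e_3(\gamma_i)+\sum e(\delta_i),\qquad D=\tau\sum\gamma_i-\sigma\sum\delta_i+\sum\psi(\delta_i).$$
Put $\mathcal E=\sum e_3(\gamma_i)+\sum(e-\psi)(\delta_i)$. Since $\frac23+\tau=1-\sigma=\lambda$,
$$S-s-D=(3-k)\left(1-\tfrac1{\sqrt3}\right)-\lambda\left(\sum\gamma_i+\sum\delta_i\right)+\mathcal E=(3-k)\left(1-\tfrac1{\sqrt3}-\tfrac{\lambda\pi}6\right)+\mathcal E=\mathcal E,$$
by (1) and (2). So
$$S=s+D+\mathcal E .\tag{6}$$

**Step 2: reduce to a quadratic inequality.** We remove the square root. By Fact 3, $qP\ge2\sqrt{sS}$, so it suffices that $2\sqrt{sS}\ge2s+D$. If $2s+D\le0$ this is trivial. Otherwise square: by (6) it says $4s(s+D+\mathcal E)\ge(2s+D)^2=4s^2+4sD+D^2$, that is, $4s\mathcal E\ge D^2$.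

**Step 3: compare quadratic forms.** This is where the convexity pays for both the square root and the bend. The five charges are at most $\tau|\gamma_i|$ or $\sigma|\delta_i|$ in absolute value, by (3). By Cauchy–Schwarz,
$$D^2\le5\left(\tau^2\sum\gamma_i^2+\sigma^2\sum\delta_i^2\right)\le0.099\sum\gamma_i^2+0.186\sum\delta_i^2 .$$
By (4), (5) and $4s>14.92$, $4s\mathcal E\ge1.64\sum\gamma_i^2+0.268\sum\delta_i^2$. Hence
$$4s\mathcal E-D^2\ge0.08\left(\sum\gamma_i^2+\sum\delta_i^2\right)\ge0 .\qquad\square\tag{7}$$

## 9. Triangles, quadrilaterals and nonconvex pentagons

**Proposition 9.** If a tile $X$, all of whose corners are vertices, is not a convex pentagon, then $qP\ge2s+D_X+\frac1{80}$, where $P$ is its perimeter.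

*Proof.* Let $H$ be the convex hull of $X$ and $h$ its number of corners; these are corners of $X$. As $X\subset H$, the angle of $X$ at a corner of $H$ is at most the angle of $H$ there, so it is convex. If $h=5$, Fact 5 gives $X=H$, a convex pentagon. So $h\in\{3,4\}$. The area of $H$ is at least $1$, so Facts 3 and 4 bound $P$ from below by the angles of $H$.

**Step 1: bound single charges.** These crude bounds serve the triangular case. A convex corner has charge at most $\frac{\sigma\pi}2<0.303$, since $\varphi_3\le\frac{\tau\pi}3$ and $\varphi_4\le\frac{\sigma\pi}2$. A reflex corner has charge at most $0.05$: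

* if $k\ge2$, the charge is negative;
* if $k=1$ and $\varepsilon\le1.35$, it is $-\tau\left(\pi-\varepsilon-\frac{2\pi}3\right)=\tau\left(\varepsilon-\frac\pi3\right)\le0.043$;
* if $k=1$ and $\varepsilon>1.35$, it is $-\varphi_4(b)$ with $\delta_b=\frac\pi2-\varepsilon$. By (3) this is at most $\sigma\delta_b\le\sigma\left(\frac\pi2-1.35\right)\le0.043$ if $\delta_b\ge0$, and at most $0$ otherwise.

**Step 2: the case $h=3$.** A triangular hull is so long that crude bounds suffice. The half-angles of $H$ sum to $\frac\pi2$, and $\cot$ is convex on $(0,\frac\pi2)$, so $\sum\cot(A_i/2)\ge3\cot30^\circ=3\sqrt3$. Hence $P\ge2\sqrt{3\sqrt3}=2\cdot27^{1/4}>4.559$ and $qP-2s>1.343$.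

Let $n$ be the number of corners of $X$. The three angles of $X$ at the corners of $H$ sum to at most $\pi$, so the other $n-3$ angles sum to at least $(n-2)\pi-\pi=(n-3)\pi$. None equals $\pi$, so if $n>3$ at least one of them is reflex. So $X$ has either at most 4 convex corners and at most 1 reflex corner, or 3 convex and 2 reflex corners. Thus $D_X\le\max\left(4(0.303)+0.05,\ 3(0.303)+0.1\right)<1.27$, and $qP-2s-D_X>0.07>\frac1{80}$.

**Step 3: set up the case $h=4$.** Here the numbers are tight, and we track how far $H$ is from having right angles. Let $A_i=\frac\pi2+\Delta_i$ be the angles of $H$, so $\sum\Delta_i=0$ and $|\Delta_i|<\frac\pi2$. Let $a_i=\frac\pi2+\delta_i$ be the angles of $X$ at the same corners, so $\delta_i\le\Delta_i$. If $n=4$, then $X=H$ by Fact 5; put $\varepsilon=0$ and $x=0$. If $n=5$, the fifth angle is $3\pi-\sum a_i=\pi+\varepsilon$ with $\varepsilon=-\sum\delta_i\ge-\sum\Delta_i=0$. As it is not $\pi$, we have $\varepsilon>0$ and the fifth corner is reflex; let $x$ be its charge. In both cases $\sum\delta_i=-\varepsilon$.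

**Step 4: perimeter from below.** We want a bound linear in the defect $E=\sum e(\Delta_i)\ge0$. Since $\sum\Delta_i=0$, $\sum\cot(A_i/2)=4+E$, so $P\ge2\sqrt{4+E}$. For $0\le E\le5$ we have $\sqrt{1+E/4}\ge1+E/10$, because the left side is concave and equality holds at $E=0$ and $E=5$. Hence
$$qP-2s\ge4q-2s+\tfrac25qE\ge0.2633+0.77E\qquad(0\le E\le5).\tag{8}$$

**Step 5: charge from above.** We separate the part caused by the dent from the part caused by the shape of $H$. Since $\sigma+\tau=\frac13$,
$$\varphi_3(a)=\tau\left(\delta-\tfrac\pi6\right)=-\sigma\delta+\left(\tfrac\delta3-\tfrac{\tau\pi}6\right).$$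
If $\delta\le0$, then $\varphi_3<0\le\varphi_4$, so either charge is at most $\varphi_4=-\sigma\delta-\theta(|\delta|-3\beta)^+$. If $\delta>0$, either charge is at most $-\sigma\delta+\chi(\delta)$ with
$$\chi(\delta)=\max\left\{\theta(\delta-\beta)^+,\ \tfrac\delta3-\tfrac{\tau\pi}6\right\},$$
a nonnegative nondecreasing function. The negative $\delta_i$ have $\sum|\delta_i|\ge\varepsilon$ with at most four terms, so $\sum_{\delta_i<0}(|\delta_i|-3\beta)^+\ge(\varepsilon-12\beta)^+=(\varepsilon-0.6)^+$. If $\delta_i>0$, then $\Delta_i\ge\delta_i>0$ and $\chi(\delta_i)\le\chi(\Delta_i)$. Adding up, and using $-\sigma\sum\delta_i=\sigma\varepsilon$,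
$$D_X\le\mathcal R+\sum_{\Delta_i>0}\chi(\Delta_i),\qquad\mathcal R=\sigma\varepsilon+x-\theta(\varepsilon-0.6)^+ .\tag{9}$$

**Step 6: the dent costs at most $0.2504$.** We show $\mathcal R\le0.2504$, just below the $0.2633$ available in (8). Here $k$ is the number of convex corners at the reflex vertex.

* If $n=4$: $\mathcal R=0$.
* If $k\ge2$: $x=-(\sigma-\theta)\varepsilon$, so $\mathcal R=\theta\varepsilon-\theta(\varepsilon-0.6)^+\le0.6\,\theta=0.042$.
* If $k=1$ and $\varepsilon\le1.35$: $x=\tau\left(\varepsilon-\frac\pi3\right)$, so $\mathcal R=\frac\varepsilon3-\frac{\tau\pi}3-\theta(\varepsilon-0.6)^+$. This increases with $\varepsilon$, as $\theta<\frac13$, so $\mathcal R\le0.45-0.14716-0.0525<0.2504$.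
* If $k=1$ and $\varepsilon>1.35$: $x=-\varphi_4(b)=\sigma\left(\frac\pi2-\varepsilon\right)-\psi\left(\frac\pi2-\varepsilon\right)$, so $\mathcal R=\frac{\sigma\pi}2-\psi\left(\frac\pi2-\varepsilon\right)-\theta(\varepsilon-0.6)$.
  * For $\varepsilon\le\frac\pi2$ we have $\psi\left(\frac\pi2-\varepsilon\right)\ge0$, so $\mathcal R\le\frac{\sigma\pi}2-\theta(1.35-0.6)<0.30285-0.0525<0.2504$.
  * For $\varepsilon>\frac\pi2$, $\mathcal R=\frac{\sigma\pi}2+\theta\left[\left(\varepsilon-\frac\pi2-0.15\right)^+-(\varepsilon-0.6)\right]$. If the positive part is $0$, the bracket is $-(\varepsilon-0.6)<-\left(\frac\pi2-0.6\right)$; if not, it is $-\left(\frac\pi2-0.45\right)$. In both cases it is less than $-0.97$, so $\mathcal R<0.2350$.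

**Step 7: the shape of $H$ pays for itself.** We show $\sum_{\Delta_i>0}\chi(\Delta_i)\le0.77E$, so that the remaining term of (9) is absorbed by (8). If no $\Delta_i$ is positive, the left side is $0$. Otherwise let $Y=\sum_{\Delta_i>0}\Delta_i$. There are at most three negative $\Delta_i$, with sum $-Y$, so by (4) and Cauchy–Schwarz
$$\sum_{\Delta_i<0}e(\Delta_i)\ge\tfrac12\sum_{\Delta_i<0}\Delta_i^2\ge\tfrac12\cdot\tfrac{Y^2}3\ge\tfrac16\sum_{\Delta_i>0}\Delta_i^2 .$$
Hence $E\ge\sum_{\Delta_i>0}\left(e(\Delta_i)+\frac16\Delta_i^2\right)$, and it suffices to prove
$$\chi(p)\le g(p):=0.77\left(e(p)+\tfrac{p^2}6\right)\qquad(0<p<\tfrac\pi2).$$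
For $p\le\frac\pi6$, $g(p)\ge0.77\left(0.368+\frac16\right)p^2\ge0.411\,p^2$. The first term of $\chi$ satisfies $\theta(p-\beta)^+\le0.35\,p^2$. For the second, $0.411\,p^2-\frac p3+\frac{\tau\pi}6>0$, since by $\frac{\tau\pi}6>0.07358$ its discriminant is at most $\frac19-4(0.411)(0.07358)<0.1112-0.1209<0$. For $p\ge\frac\pi6$, $e'(p)=f'(\frac\pi2+p)+1$ is increasing and $e'(\frac\pi6)=1-\frac23=\frac13$. So $g'(p)\ge0.77\left(\frac13+\frac\pi{18}\right)>0.39>\frac13$, while the slopes of the piecewise linear function $\chi$ are at most $\frac13$. So the inequality persists from $\frac\pi6$ on.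

**Step 8: combine.** If $E\le5$, then (8), (9) and Steps 6 and 7 give
$$qP-2s-D_X\ge0.2633-0.2504=0.0129>\tfrac1{80}.$$
If $E>5$, then $P\ge2\sqrt{4+E}>6$, so $qP-2s>4.1$, while $D_X\le0.2504+4\chi(\frac\pi2)\le0.2504+4(0.451)<2.1$. $\square$

## 10. Summing over a disk

Here we prove Theorem 2(a), and with it Theorem 1. Fix $R\ge4$.

**Step 1: discard very long boundaries.** This makes the remaining boundary controllable. By area, $N'(R)\le\pi R^2$, and $q+\frac1{310}<2$. So if $\mathcal H^1(B_T\cap D_R)>2\pi R^2$ (possibly infinite), then (a) holds at $R$. From now on assume
$$\mathcal H^1(B_T\cap D_R)\le2\pi R^2 .$$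

**Step 2: choose a circle that meets the boundary rarely.** We need a radius $\rho$ slightly below $R$ for which few tiles cross $\partial D_\rho$. The set $B_T$ is a countable union of segments. Cut each at its point nearest the origin, so that $x\mapsto|x|$ is strictly monotone on each piece; it is also $1$-Lipschitz. Make the pieces disjoint by removing from each the earlier ones, and intersect with $D_R$. So $B_T\cap D_R$ is a countable disjoint union of Borel sets $Z_j$, each mapped by $|x|$ injectively onto a Borel set of radii of measure at most $\mathcal H^1(Z_j)$. Since $\#(Z_j\cap\partial D_\rho)$ is the indicator function of that set of radii, summing over $j$ gives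
$$\int_{R-\sqrt R}^R\#(B_T\cap\partial D_\rho)\,d\rho\le\mathcal H^1(B_T\cap D_R)\le2\pi R^2 .$$
The interval has length $\sqrt R$, so the set of $\rho\in(R-\sqrt R,R)$ with $\#(B_T\cap\partial D_\rho)\le2\pi R^{3/2}$ has positive measure. There are countably many corners, so we can choose such a $\rho$ with no corner on $\partial D_\rho$. As $R\ge4$, $\rho\ge2$.

**Step 3: a tile that crosses the circle has boundary on it.** This lets us count crossing tiles. Let a tile $X$ meet $D_\rho$ without being contained in $D_\rho$; we claim $\partial X\cap\partial D_\rho\ne\emptyset$. As $X$ is connected, it meets $\partial D_\rho$. It does not contain the whole circle: otherwise, being a closed Jordan domain, it would contain $D_\rho$, whose area $\pi\rho^2\ge4\pi$ exceeds $1$. So $X\cap\partial D_\rho$ is a nonempty proper closed subset of the circle. By connectedness it has a relative boundary point, and that point is in $X$ and is a limit of points outside $X$, so it lies in $\partial X$.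

**Step 4: count tiles.** We need that almost all the area is in tiles inside $D_\rho$, and that everything is finite. Let $F$ be the set of tiles contained in $D_\rho$ and $G$ the set of other tiles meeting $D_\rho$. Each of the at most $2\pi R^{3/2}$ points of $B_T\cap\partial D_\rho$ is not a corner, so by Section 7 it lies on at most two tile boundaries. By Step 3,
$$|G|\le4\pi R^{3/2}.$$
The tiles of $F\cup G$ cover $D_\rho$, so $|F|+|G|\ge\pi\rho^2\ge\pi(R-\sqrt R)^2\ge\pi R^2-2\pi R^{3/2}$, and
$$|F|\ge\pi R^2-6\pi R^{3/2}.$$
Also $|F|\le\pi\rho^2$. So only finitely many tiles meet $D_\rho$. A corner of a tile of $F$ lies in $D_\rho$ and not on its boundary circle, hence in the interior of $D_\rho$, and it is a vertex in the sense of Section 7. So all charges of corners of tiles in $F$ are defined. Finally, almost every boundary point lies on at most two tile boundaries, and tiles of $F$ lie in $D_R$, so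
$$\sum_{X\in F}P(X)\le2\,\mathcal H^1(B_T\cap D_R).$$

**Step 5: regroup charges by vertices.** This shows that the total charge of $F$ is almost nonnegative. Consider a corner $p$ of a tile of $F$. If every tile with a corner at $p$ is in $F$, the charges at $p$ contribute at least $0$ by Lemma 7. Otherwise some tile with a corner at $p$ is not in $F$; it meets $D_\rho$, so it is in $G$. There are at most $5|G|$ such points $p$, and each contributes at least $-2$ by Lemma 7. Hence
$$\sum_{X\in F}D_X\ge-10|G| .$$

**Step 6: conclude.** Let $N'_F$ be the number of tiles in $F$ that are not convex pentagons. By Propositions 8 and 9,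
$$2q\,\mathcal H^1(B_T\cap D_R)\ge\sum_{X\in F}qP(X)\ge2s|F|-10|G|+\tfrac1{80}N'_F .\tag{10}$$
A tile contained in $D_R$ but not in $F$ is in $G$ or lies in $D_R\setminus D_\rho$, so
$$N'(R)\le N'_F+|G|+\pi(R^2-\rho^2)\le N'_F+6\pi R^{3/2},$$
using $R^2-\rho^2\le R^2-(R-\sqrt R)^2\le2R^{3/2}$. Divide (10) by $2q$. Since $s/q=q$ and $160q<309.2<310$,
$$\mathcal H^1(B_T\cap D_R)\ge q|F|-\tfrac5q|G|+\tfrac1{310}N'_F\ge q\pi R^2+\tfrac1{310}N'(R)-CR^{3/2},\qquad C=6\pi q+\tfrac{20\pi}q+\tfrac{6\pi}{310}.$$
This is the inequality in Theorem 2(a). Dividing by $\pi R^2$ and taking the upper limit gives $\operatorname{per}(T)\ge q+\frac1{310}d$; dropping $N'(R)\ge0$ and taking the lower limit gives Theorem 1. In particular every mixture of convex and nonconvex unit-area pentagons has $\operatorname{per}(T)\ge\sqrt{2+\sqrt3}$. $\square$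

## 11. Tilings of nearly minimal perimeter

For Theorem 2(b) we need a definite gain also for convex pentagons that are far from the Cairo and prismatic ones. Call a tile $\eta$-close if it is within Hausdorff distance $\eta$ of a congruent copy of the Cairo or prismatic pentagon.

**Lemma 10.** For each $\eta>0$ there is $c_0(\eta)>0$ such that every unit-area convex pentagon that is not $\eta$-close satisfies $qP-2s-D\ge c_0(\eta)$ for every assignment of types 3, 4 to its corners, $D$ being the corresponding sum of charges.

*Proof.* Suppose not. By Proposition 8 the quantity is never negative, so there are convex pentagons $X_j$ of area $1$, not $\eta$-close, with assignments of types such that $qP_j-2s-D_j\to0$. Write $S_j$ and $\mathcal E_j$ for the quantities of Section 8.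

**Step 1: the angles converge.** We make the proof of Proposition 8 quantitative. Charges are bounded, so the $P_j$ are bounded, and so are the $S_j\le P_j^2/4$. Write
$$qP_j-2s-D_j=q\left(P_j-2\sqrt{S_j}\right)+\left(2\sqrt{sS_j}-2s-D_j\right).$$
Both terms are nonnegative, by Fact 3 and by the proof of Proposition 8, so both tend to $0$. Multiply the second by $2\sqrt{sS_j}+2s+D_j$, which is bounded, and positive because $D_j\ge-5(0.31)>-2s$. By (6) the product is $4sS_j-(2s+D_j)^2=4s\mathcal E_j-D_j^2$, so this tends to $0$. By (7) all deviations $\gamma_i,\delta_i$ tend to $0$. By (1) their sum is $(3-k)\frac\pi6$, so $k=3$ for all large $j$. The angles tend to $120^\circ$ (three times) and $90^\circ$ (twice).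

**Step 2: the pentagons converge.** Now we use the equality case of Minkowski's inequality. Pass to a subsequence on which the cyclic order of the types is fixed and the outer normals converge. The perimeters are bounded, so after translations Blaschke's selection theorem gives a further subsequence with $X_j\to X_\infty$ in the Hausdorff metric, and $V(X_\infty)=1$. Let $K_0^{(j)}$ be the pentagon circumscribed about the unit circle with the normals of $X_j$. Its corner between consecutive normals $u,u'$ solves $\langle x,u\rangle=\langle x,u'\rangle=1$. The angle between $u$ and $u'$ tends to $60^\circ$ or $90^\circ$, so these corners converge. Hence $K_0^{(j)}\to K_0$, a pentagon circumscribed about the unit circle with angles $120^\circ$ (three times) and $90^\circ$ (twice). By the proof of Fact 3, $P_j=2V(X_j,K_0^{(j)})$ and $S_j=V(K_0^{(j)})$. Mixed areas are continuous and $P_j-2\sqrt{S_j}\to0$, so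
$$V(X_\infty,K_0)^2=V(K_0)=V(X_\infty)V(K_0).$$
Hence $X_\infty$ is homothetic to $K_0$. It is a unit-area pentagon circumscribed about a circle with only $90^\circ$ and $120^\circ$ angles, that is, a Cairo or prismatic pentagon. So $X_j$, being a translate of a body tending to $X_\infty$, is $\eta$-close for large $j$, a contradiction. $\square$

**Proof of Theorem 2(b).** **Step 1: the inequality.** We repeat Section 10 with another gain. Put $c(\eta)=\min\left\{\frac1{310},\frac{c_0(\eta)}{2q}\right\}$. If $\mathcal H^1(B_T\cap D_R)>2\pi R^2$, the inequality holds because $N_\eta(R)\le\pi R^2$ and $q+c(\eta)<2$. Otherwise choose $\rho$, $F$, $G$ as before. A tile of $F$ that is not $\eta$-close satisfies $qP\ge2s+D_X+\min\left\{\frac1{80},c_0(\eta)\right\}$, by Proposition 9 if it is not a convex pentagon and by Lemma 10 if it is. All other tiles of $F$ satisfy $qP\ge2s+D_X$ by Proposition 8 or 9. So (10) holds with the last term replaced by $\min\left\{\frac1{80},c_0(\eta)\right\}$ times the number of tiles in $F$ that are not $\eta$-close. That number is at least $N_\eta(R)-6\pi R^{3/2}$, as in Section 10. Dividing by $2q$, and using $\frac1{2q}\min\left\{\frac1{80},c_0(\eta)\right\}\ge c(\eta)$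 and $c(\eta)\le\frac1{310}$, we get the inequality in (b) with the same $C$.

**Step 2: tilings with $\operatorname{per}(T)=q$.** Dividing the inequality by $\pi R^2$ and taking upper limits gives $q\ge q+c(\eta)\limsup N_\eta(R)/(\pi R^2)$, so $N_\eta(R)/R^2\to0$ for every $\eta$.

**Step 3: doubly periodic tilings.** We show that here a single wrong tile is already too much. Let $T$ be invariant under a lattice of translations, and suppose some tile $X$ is not a Cairo or prismatic pentagon. The lattice translates of $X$ are tiles, and the number of them contained in $D_R$ is at least a positive constant times $R^2$ for large $R$. If $X$ is not a convex pentagon, then $d>0$ in (a) and $\operatorname{per}(T)>q$. If $X$ is a convex pentagon, then it is not $\eta$-close for some $\eta>0$. Otherwise, for each $m$ there would be a congruent copy of one of the two pentagons within Hausdorff distance $\frac1m$ of $X$. These copies lie in a bounded region, so the isometries that produce them have a convergent subsequence, and $X$ itself would be such a copy. For this $\eta$ all translates of $X$ are counted by $N_\eta$, and (b) gives $\operatorname{per}(T)>q$. Conversely,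 if all tiles are Cairo or prismatic pentagons, then $\operatorname{per}(T)=P_1/2=q$ by Section 2. $\square$
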